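\title{Steklov isospectral convex planar domains that are not congruent}

\begin{abstract}
We construct two bounded planar domains that have the same Steklov spectrum and are not congruent. They are simply connected and strictly convex, have real-analytic boundary, and can be taken arbitrarily $C^\infty$-close to a round disk. By conformal invariance, the Steklov problem on a simply connected domain depends only on a density on the unit circle. Our two densities are pulled back from a disk by two Blaschke products of degree $7$, whose monodromy is the action of $GL(3,2)$ on the points and on the lines of the Fano plane. Incidence of points and lines transplants eigenfunctions from one domain to the other. Varying the density on the base disk gives an infinite-dimensional family of such pairs.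
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a bounded domain with Lipschitz boundary. The \emph{Steklov problem} on $\Omega$ is
\begin{equation}\label{eq:steklov}
\Delta u=0\ \text{ in }\Omega,\qquad \partial_n u=\sigma u\ \text{ on }\partial\Omega,
\end{equation}
where $\partial_n$ is the outward normal derivative. It is understood in the weak sense: $u\in H^1(\Omega)$ and $\int_\Omega\nabla u\cdot\nabla v=\sigma\int_{\partial\Omega}uv\,ds$ for all $v\in H^1(\Omega)$. If $\partial\Omega$ is smooth, elliptic regularity makes the solutions smooth up to the boundary, and \eqref{eq:steklov} holds pointwise. The numbers $\sigma$ for which there is a solution $u\neq0$ form a discrete sequence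
\[
0=\sigma_1<\sigma_2\le\sigma_3\le\dots\nearrow\infty,
\]
in which each value is repeated according to the dimension of its solution space. This sequence is the \emph{Steklov spectrum} of $\Omega$. It is the spectrum of the operator that sends a function on $\partial\Omega$ to the normal derivative of its harmonic extension, so it records how the interior of $\Omega$ responds to data imposed on the boundary. For the disk of radius $r$ the eigenfunctions are $1$, $\operatorname{Re}z^k$ and $\operatorname{Im}z^k$ ($k\ge1$), whose boundary values form the Fourier basis, and the spectrum is $0,\frac1r,\frac1r,\frac2r,\frac2r,\dots$. In general, replacing $\Omega$ by $t\Omega$ divides every $\sigma_k$ by $t$.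

The same problem makes sense on a compact Riemannian manifold with boundary. Two manifolds, or two domains, are \emph{Steklov isospectral} if their Steklov spectra coincide. Two constructions of isospectral pairs are given in \cite{GPPS}.
\begin{itemize}
\item[(a)] If $M_1,M_2$ are closed Riemannian manifolds that are isospectral for $-\Delta$, and $h>0$, then $M_1\times(0,h)$ and $M_2\times(0,h)$ are Steklov isospectral.
\item[(b)] If $g_1$ and $g_2=\rho g_1$ are conformally equivalent metrics on a compact surface $\Omega$ with boundary, where $\rho$ is smooth, positive and equal to $1$ on $\partial\Omega$, then $(\Omega,g_1)$ and $(\Omega,g_2)$ are Steklov isospectral.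
\end{itemize}
The following is posed as an open question in \cite{Question}: \emph{do there exist Steklov isospectral planar domains that are not isometric?} Here isometric means the same as \emph{congruent}, that is, related by a rigid motion of the plane, reflections included. Indeed, a diffeomorphism between plane domains that preserves the Euclidean metric is holomorphic or antiholomorphic with derivative of modulus one, and such a derivative is constant by the open mapping theorem.

There are reasons to guess that the answer is no. Construction (a) produces a connected surface only when $M_1$ and $M_2$ are circles, and isospectral circles have equal length. Construction (b) is empty in the plane: if $\Omega$ is a planar domain with Euclidean metric $g_1$ and $(\Omega,\rho g_1)$ is isometric to another planar domain, the isometry is a holomorphic or antiholomorphic map whose derivative has modulus $\sqrt\rho$, so $\log\rho$ is harmonic, vanishes on $\partial\Omega$, and hence $\rho\equiv1$. Finally, the disk is determined by its spectrum among smooth simply connected planar domains. For such a domain Weyl's law $\sigma_k\sim\pi k/|\partial\Omega|$ recovers the perimeter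 from the spectrum, and Weinstock's inequality $\sigma_2|\partial\Omega|\le2\pi$ \cite{Weinstock} is an equality only for disks; so a domain isospectral to the unit disk has $|\partial\Omega|=2\pi$ and $\sigma_2=1$, and is a unit disk.

The answer is nevertheless yes.

\begin{theorem}\label{thm:main}
There are two simply connected, strictly convex, bounded domains $\Omega_P,\Omega_L\subset\mathbb R^2$ with real-analytic boundary which are Steklov isospectral but not congruent.
\end{theorem}

Theorem~\ref{thm:family}, stated in Section~\ref{sec:domains} once the construction is available, places this pair in an infinite-dimensional family and shows that such pairs exist arbitrarily $C^\infty$-close to a disk. So the disk is determined by its spectrum in the class above, while domains arbitrarily near it need not be.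

The proof uses the conformal invariance behind (b) in a different way. A simply connected domain is encoded by a density on the unit circle (Section~\ref{sec:densities}). We pull back the length element of the circle by two branched coverings of the disk by the disk, move eigenfunctions from one covering to the other by summing over related points of the fibers, and realize the two densities by planar domains. The branch points lie in the interior, where the problem sees only the conformal structure, and do no harm. Section~\ref{sec:two} shows the mechanism on two sheets and isolates what the coverings must satisfy. The Fano plane supplies it (Section~\ref{sec:fano}). The domains are built in Section~\ref{sec:domains}; Sections~\ref{sec:transplant}, \ref{sec:rigid} and~\ref{sec:close} prove isospectrality, non-congruence and closeness to the disk.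

Throughout, $D$ is the open unit disk, $S^1=\partial D$, $\kappa(z)=\bar z$, and ``holomorphic near $\overline D$'' means holomorphic on some open set containing $\overline D$. Eigenfunctions are real-valued.

\section{Densities on the circle and Blaschke products}\label{sec:densities}

\subsection*{Reduction to the disk}
For a smooth function $\rho>0$ on $S^1$ and $\sigma\in\mathbb R$ let
\[
V_\rho(\sigma)=\{u\in C^\infty(\overline D):\ \Delta u=0\text{ in }D,\ \ \partial_ru=\sigma\rho\,u\text{ on }S^1\}.
\]
We use one form of the chain rule twice. Let $h$ be holomorphic and injective near $y_0\in S^1$, and suppose that near $y_0$ it maps $S^1$ into the smooth boundary of a domain $\Omega$ and the points of $D$ into $\Omega$. The differential of $h$ is $|h'|$ times a rotation and maps tangent line to tangent line and inner side to inner side, so it maps the outward unit normal to $|h'|$ times the outward unit normal. Hence, for $u\in C^\infty(\overline\Omega)$,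
\begin{equation}\label{eq:normal}
\partial_r(u\circ h)=|h'|\;(\partial_nu)\circ h\qquad\text{on }S^1\text{ near }y_0 .
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $\varphi$ be holomorphic and injective on a neighborhood of $\overline D$. Then $\Omega=\varphi(D)$ is a bounded simply connected domain with real-analytic boundary, and the multiplicity of $\sigma$ in the Steklov spectrum of $\Omega$ (zero if $\sigma$ is not an eigenvalue) is $\dim V_{|\varphi'|}(\sigma)$.
\end{lemma}

\begin{proof}
An injective holomorphic map has $\varphi'\ne0$, so $\partial\Omega=\varphi(S^1)$ is a real-analytic Jordan curve, and eigenfunctions lie in $C^\infty(\overline\Omega)$. The map $u\mapsto u\circ\varphi$ is a linear bijection $C^\infty(\overline\Omega)\to C^\infty(\overline D)$. It preserves harmonicity because $\Delta(u\circ\varphi)=|\varphi'|^2(\Delta u)\circ\varphi$, and by \eqref{eq:normal} it turns $\partial_nu=\sigma u$ into $\partial_r(u\circ\varphi)=\sigma|\varphi'|\,u\circ\varphi$.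
\end{proof}

To apply the lemma we need a test for injectivity. The following one, the Noshiro--Warschawski theorem, will be enough.

\begin{lemma}\label{lem:NW}
If $\varphi$ is holomorphic near $\overline D$ and $\operatorname{Re}\varphi'>0$ on $\overline D$, then $\varphi$ is injective on a disk of radius greater than $1$.
\end{lemma}

\begin{proof}
By compactness $\operatorname{Re}\varphi'>0$ on a slightly larger disk. For $z_0\ne z_1$ in that disk the quotient $\frac{\varphi(z_1)-\varphi(z_0)}{z_1-z_0}=\int_0^1\varphi'(z_0+t(z_1-z_0))\,dt$ has positive real part.
\end{proof}

\subsection*{Blaschke products}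
A \emph{finite Blaschke product} of degree $n\ge1$ is a rational function
\[
B(z)=e^{i\alpha}\prod_{j=1}^n\frac{z-a_j}{1-\bar a_jz},\qquad \alpha\in\mathbb R,\ \ a_j\in D .
\]
Those of degree $1$ are the conformal automorphisms of $D$. We need three facts.

\begin{itemize}
\item[(B1)] \emph{A proper holomorphic map $B\colon D\to D$ is a finite Blaschke product, whose degree is the number of its zeros with multiplicity.} Properness means $|B(z)|\to1$ as $|z|\to1$. So $B$ has finitely many zeros; dividing by the Blaschke product with the same zeros leaves a zero-free function whose modulus tends to $1$ at $S^1$, and the maximum principle applied to it and to its reciprocal shows that it is a constant of modulus $1$.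
\item[(B2)] \emph{On $S^1$,}
\begin{equation}\label{eq:poisson}
\frac{zB'(z)}{B(z)}=\sum_{j=1}^n\frac{1-|a_j|^2}{|z-a_j|^2}=|B'(z)|>0 .
\end{equation}
The logarithmic derivative of the $j$th factor, times $z$, is $\frac{z(1-|a_j|^2)}{(z-a_j)(1-\bar a_jz)}$, and $1-\bar a_jz=z\,\overline{(z-a_j)}$ on $S^1$. This gives the first equality; the second holds because the sum is positive and $|z|=|B|=1$. If $B(e^{i\theta})=e^{i\lambda(\theta)}$, then $\lambda'=zB'/B=|B'|$. Thus $B$ restricts to an orientation-preserving covering of $S^1$ with angular speed $|B'|$, and it is $n$-fold by the argument principle.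
\item[(B3)] \emph{$B$ maps each of $D$, $S^1$ and $\widehat{\mathbb C}\setminus\overline D$ into itself, and $B(1/\bar z)=1/\overline{B(z)}$}, because each factor has these properties. In particular $B^{-1}(D)=D$ and $B^{-1}(S^1)=S^1$. There are no critical points on $S^1$ by \eqref{eq:poisson}, and the critical values outside $\overline D$ are the reflections $1/\bar\beta$ of the critical values $\beta\in D$. Over the complement of its critical values in $\widehat{\mathbb C}$, the map $B$ is an unbranched $n$-sheeted covering.
\end{itemize}

The pullback by $B$ of the length element of $S^1$ is $|B'|\,d\theta$. To apply Lemma~\ref{lem:reduction} we want a map $\varphi$ with $|\varphi'|=|B'|$ on $S^1$ and $\varphi'\neq0$ on $\overline D$. The function $B'$ has the right modulus but vanishes at the critical points $c_k$. The remedy is to replace each factor $z-c_k$ of $B'$ by $1-\bar c_kz$, which has the same modulus on $S^1$ and no zero in $\overline D$. The result is explicit.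

\begin{lemma}\label{lem:flat}
Let $B$ be a Blaschke product of degree $n$ with zeros $a_1,\dots,a_n$, and suppose that $B'$ has exactly $n-1$ zeros $c_1,\dots,c_{n-1}$ in $D$, counted with multiplicity. There is a constant $K>0$ such that the function $\varphi$ defined by
\begin{equation}\label{eq:phi}
\varphi(0)=0,\qquad \varphi'(z)=K\,\frac{\prod_{k=1}^{n-1}(1-\bar c_kz)^2}{\prod_{j=1}^n(1-\bar a_jz)^2}
\end{equation}
satisfies $|\varphi'|=|B'|$ on $S^1$. It is holomorphic near $\overline D$, and $\varphi'$ has no zero in $\overline D$.
\end{lemma}

\begin{proof}
The last sentence holds because $a_j,c_k\in D$. The function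
\[
k(z)=e^{-i\alpha}B'(z)\,\frac{\prod_j(1-\bar a_jz)^2}{\prod_k(z-c_k)(1-\bar c_kz)}
\]
is holomorphic near $\overline D$. On $S^1$ we have $z-a=z\,\overline{(1-\bar az)}$ for every $a$. With \eqref{eq:poisson} this gives
\[
e^{-i\alpha}B'=|B'|\,\frac{e^{-i\alpha}B}{z}=|B'|\,z^{n-1}\prod_j\frac{\overline{1-\bar a_jz}}{1-\bar a_jz},\qquad \prod_k(z-c_k)(1-\bar c_kz)=z^{n-1}\prod_k|1-\bar c_kz|^2 .
\]
The powers of $z$ cancel, and $k=|B'|\prod_j|1-\bar a_jz|^2/\prod_k|1-\bar c_kz|^2>0$ on $S^1$. So $\operatorname{Im}k$ is harmonic with zero boundary values, $k$ is real on $D$, and $k$ is a constant $K>0$. The boundary formula for $k$ now reads $|B'|=|\varphi'|$.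
\end{proof}

\section{The idea on two sheets}\label{sec:two}

Fix $0\le a<1/\sqrt2$ and let $B(z)=\dfrac{z^2-a}{1-az^2}$, the Blaschke product with zeros $\pm\sqrt a$. Then
\[
B'(z)=\frac{2z(1-az^2)+2az(z^2-a)}{(1-az^2)^2}=z\cdot\frac{2(1-a^2)}{(1-az^2)^2}.
\]
The only critical point in $D$ is $0$, with critical value $-a$, and \eqref{eq:phi} simply deletes the factor $z$: $\varphi'=2(1-a^2)/(1-az^2)^2$. Since $|\arg(1-\zeta)|\le\arcsin|\zeta|$ for $|\zeta|<1$, we have $|\arg\varphi'|\le2\arcsin a<\pi/2$ on $\overline D$. By Lemmas~\ref{lem:NW} and~\ref{lem:reduction}, $\Omega_a=\varphi(D)$ is a planar domain whose eigenspaces are the spaces $V_{|B'|}(\sigma)$. For $a=0$ it is the disk of radius $2$.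

Eigenfunctions can be moved between $\Omega_a$ and the base disk, which has density $1$. Upward, $v\in V_1(\sigma)$ gives $v\circ B\in V_{|B'|}(\sigma)$ by \eqref{eq:normal}. Downward, let $u\in V_{|B'|}(\sigma)$ and sum over the fiber:
\[
(Su)(w)=u(x(w))+u(-x(w)),\qquad x(w)=\sqrt{\frac{w+a}{1+aw}} .
\]
The branches $\pm x(w)$ are exchanged when $w$ goes around $-a$, but their contributions add up to a single-valued function. It is harmonic and bounded on $D\setminus\{-a\}$, so it extends harmonically across $-a$: the branch point leaves no trace. On $S^1$, \eqref{eq:normal} and $|x'|=1/|B'(x)|$ give $\partial_r(u\circ x)=|B'(x)|^{-1}\sigma|B'(x)|\,u\circ x=\sigma\,u\circ x$, and the same computation holds with $-x$ in place of $x$. So $Su\in V_1(\sigma)$.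

Take $a=0$ and $u=\operatorname{Re}z^k$, which satisfies $\partial_ru=ku=\sigma\cdot2\cdot u$ with $\sigma=k/2$. For even $k$ we get $Su=2\operatorname{Re}w^{k/2}$, an eigenfunction of the unit disk with the same eigenvalue $k/2$. For odd $k$ we get $Su=0$, and indeed $k/2$ is not an eigenvalue of the unit disk. The loss is visible on a single fiber: $S$ acts on the vector of values $(u(x),u(-x))$ by the matrix $(1\ \ 1)$, which has a kernel.

The example tells us what to look for: two branched coverings $D\to D$ of the same degree with the same branch values, and a relation between their fibers such that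
\begin{itemize}
\item[(i)] the relation is preserved by continuation around the branch values, so that summing over related points yields a single-valued function;
\item[(ii)] its $0$--$1$ matrix is invertible, so that no eigenfunction is lost in either direction;
\item[(iii)] no \emph{bijection} between the fibers is preserved by continuation, so that the two coverings, and ultimately the two domains, are different.
\end{itemize}
Two sheets are too few, since a loop that exchanges both pairs of sheets preserves only four relations (the empty one, the full one, and two bijections). Incidence of points and lines in the Fano plane has all three properties, with seven sheets.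

\section{The Fano plane and two polynomials of degree 7}\label{sec:fano}

\subsection*{Points and lines}
Let $G=GL(3,2)$ be the group of invertible $3\times3$ matrices over $\mathbb F_2$. Let $P=\mathbb F_2^3\setminus\{0\}$ be the set of \emph{points} (column vectors $v$, written $v_1v_2v_3$) and $L$ the set of \emph{lines}, the two-dimensional subspaces. Each line is the kernel of exactly one nonzero row vector $\xi$, so $|P|=|L|=7$. A point $p$ and a line $\ell$ are \emph{incident} if $p\in\ell$. A line contains $3$ points; a point $p$ lies on $3$ lines, one for each $\xi\neq0$ with $\xi p=0$; two distinct points are linearly independent over $\mathbb F_2$ and so lie on exactly one line. See Figure~\ref{fig:fano}. The group $G$ acts on $P$ and on $L$ and preserves incidence; $g\in G$ fixes the line $\ker\xi$ if and only if $\xi g=\xi$.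

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0)--(4,0)--(2,3.464);
\draw[very thick] (0,0)--(2,3.464);
\draw (0,0)--(3,1.732);
\draw (4,0)--(1,1.732);
\draw (2,3.464)--(2,0);
\draw (2,1.155) circle (1.155);
\filldraw (0,0) circle (2.5pt) node[below left] {$100$};
\filldraw (1,1.732) circle (2.5pt) node[left=3pt] {$101$};
\filldraw (2,3.464) circle (2.5pt) node[above=2pt] {$001$};
\filldraw[fill=white] (4,0) circle (2.5pt) node[below right] {$010$};
\filldraw[fill=white] (2,0) circle (2.5pt) node[below=2pt] {$110$};
\filldraw[fill=white] (3,1.732) circle (2.5pt) node[right=3pt] {$011$};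
\filldraw[fill=white] (2,1.155) circle (2.5pt) node[right=5pt] {$111$};
\end{tikzpicture}
\caption{The Fano plane: its points are the seven nonzero vectors of $\mathbb F_2^3$, and its lines are the six segments and the circle. The involution $s_1\colon v_1v_2v_3\mapsto(v_1+v_2)v_2v_3$ fixes the three black points and exchanges $010\leftrightarrow110$ and $011\leftrightarrow111$. It fixes the three lines through $100$ and exchanges the other four in pairs.}\label{fig:fano}
\end{figure}

We must choose the permutations by which loops around the branch values act. We want both covering surfaces to be disks. The boundary loop must then act as a $7$-cycle, so that the boundary is one circle, and the Riemann--Hurwitz formula requires the total interior ramification to be $6$. The elements $I+E_{ij}$ below contribute $2$ each, so we take three of them: with $E_{ij}$ the matrix units, let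
\[
s_1=I+E_{12},\qquad s_2=I+E_{23},\qquad s_3=I+E_{31}.
\]

\begin{lemma}\label{lem:fano}
\begin{itemize}
\item[(a)] Each $s_j$ acts on $P$, and on $L$, with three fixed elements and two $2$-cycles.
\item[(b)] The product of $s_1,s_2,s_3$ in any order acts as a $7$-cycle on $P$ and on $L$.
\item[(c)] No bijection $P\to L$ commutes with $s_1$, $s_2$ and $s_3$.
\item[(d)] The $7\times7$ real matrix $A=(A_{\ell p})$, with $A_{\ell p}=1$ if $p\in\ell$ and $A_{\ell p}=0$ otherwise, is invertible.
\end{itemize}
\end{lemma}

\begin{proof}
Let $i\ne j$ and $g=I+E_{ij}$. Then $g^2=I+2E_{ij}+E_{ij}^2=I$. With $e_1,e_2,e_3$ the standard basis, $gv=v+v_je_i$ and $\xi g=\xi+\xi_ie_j^{T}$. Hence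
\begin{equation}\label{eq:fixed}
I+E_{ij}\ \text{ fixes the point $v$ iff }v_j=0,\quad\text{and fixes the line $\ker\xi$ iff }\xi_i=0 .
\end{equation}

(a) By \eqref{eq:fixed} there are three fixed points and three fixed lines, and an involution permutes the remaining four elements in two $2$-cycles.

(b) We have $s_1s_2=I+E_{12}+E_{23}+E_{13}$, and multiplying by $I+E_{31}$ adds $E_{31}+E_{21}+E_{11}$:
\[
M=s_1s_2s_3=\begin{pmatrix}0&1&1\\1&1&1\\1&0&1\end{pmatrix}.
\]
Its columns are $011$, $110$, $111$, and adding columns gives the orbit
\[
100\mapsto011\mapsto001\mapsto111\mapsto010\mapsto110\mapsto101\mapsto100 .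
\]
So $M$ is a $7$-cycle on $P$ and $M^7=I$. Its orbits on $L$ have length $1$ or $7$, and a fixed line would be an invariant set of three points, which a $7$-cycle does not have. So $M$ is a $7$-cycle on $L$. The cyclic rearrangements of $s_1s_2s_3$ are conjugate to $M$, and those of $s_3s_2s_1$ are conjugate to $M^{-1}$ since the $s_j$ are involutions; this covers all six orders.

(c) We have $s_3s_1=I+N$ with $N=E_{31}+E_{12}+E_{32}$. The only nonzero product of two of these units is $E_{31}E_{12}=E_{32}$, so $(s_3s_1)^2=I+N^2=I+E_{32}$. By \eqref{eq:fixed}, the three elements $I+E_{12}$, $I+E_{23}$, $I+E_{32}$ all fix the point $100$, whereas a line $\ker\xi$ fixed by all three has $\xi_1=\xi_2=\xi_3=0$, which is impossible. A bijection commuting with the $s_j$ would send $100$ to such a line.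

(d) The entry $(A^TA)_{pp'}$ counts the lines through $p$ and $p'$: it is $3$ if $p=p'$ and $1$ otherwise. Therefore $|At|^2=2|t|^2+\bigl(\sum_pt_p\bigr)^2>0$ for $t\in\mathbb R^P\setminus\{0\}$.
\end{proof}

\subsection*{Coverings with this monodromy}
We recall the dictionary between coverings and permutations. Let $Z$ be a connected surface with base point $w_0$. For a covering of $Z$, lifting loops defines a right action of $\pi_1(Z,w_0)$ on the fiber over $w_0$, the \emph{monodromy}. Every set with a right action of $\pi_1(Z,w_0)$ is the fiber of some covering, and the covering is connected if and only if the action is transitive. A homeomorphism between two coverings that commutes with the projections carries lifts to lifts, so it restricts to a bijection of the fibers that commutes with the monodromy. If $Z$ is $\widehat{\mathbb C}$ minus a finite set, a connected finite covering of $Z$ extends to a holomorphic branched covering of $\widehat{\mathbb C}$ by a compact Riemann surface \cite[Theorem~8.4]{Forster}; the points over a puncture correspond to the cycles of the monodromy of a loop that circles the puncture once, and the ramification index is the length of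 the cycle.

Let
\[
b_1=1,\qquad b_2=2i,\qquad b_3=4,\qquad Z=\mathbb C\setminus\{b_1,b_2,b_3\},\qquad \Gamma=\pi_1(Z,0).
\]
The position of the $b_j$ matters only in Section~\ref{sec:rigid}, where it rules out symmetries. Join $0$ to the $b_j$ by three arcs that meet only at $0$, and let $\gamma_j$ be the loop that follows the $j$th arc, circles $b_j$ once counterclockwise, and returns. Then $\Gamma$ is free on $\gamma_1,\gamma_2,\gamma_3$, and the product of the $\gamma_j$, in the order in which the arcs leave $0$, is freely homotopic to a large circle. Since $\Gamma$ is free, there is a unique map $\mu\colon\Gamma\to G$ with $\mu(\gamma_j)=s_j$ and $\mu(\gamma\gamma')=\mu(\gamma')\mu(\gamma)$. Letting $\gamma$ act by $\mu(\gamma)$ gives right actions of $\Gamma$ on $P$ and on $L$, transitive by Lemma~\ref{lem:fano}(b). From now on $X$ stands for either $P$ or $L$.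

\begin{lemma}\label{lem:poly}
There are polynomials $f_P,f_L$ of degree $7$, each with six simple critical points and with set of critical values $\{b_1,b_2,b_3\}$, and bijections $f_X^{-1}(0)\cong X$ under which the monodromy of $\gamma\in\Gamma$ for the covering $f_X^{-1}(Z)\to Z$ is $\mu(\gamma)$.
\end{lemma}

\begin{proof}
Take the connected $7$-sheeted covering of $Z$ defined by the action on $X$ and extend it to a branched covering $Y\to\widehat{\mathbb C}$. By Lemma~\ref{lem:fano}(a), over each $b_j$ lie exactly two ramification points, both of index $2$. By Lemma~\ref{lem:fano}(b), over $\infty$ lies a single point, of index $7$. The Riemann--Hurwitz formula gives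
\[
2-2\,\mathrm{genus}(Y)=7\cdot2-3\cdot2\cdot(2-1)-(7-1)=2 .
\]
So $Y$ has genus $0$ and is biholomorphic to $\widehat{\mathbb C}$. Choose the identification so that the point over $\infty$ is $\infty$. The covering map becomes a rational function whose only pole is at $\infty$ and has order $7$, that is, a polynomial of degree $7$. Ramification points of index $2$ are simple zeros of the derivative.
\end{proof}

We fix $f_P$ and $f_L$ once and for all.

\section{The domains}\label{sec:domains}

Restricting $f_X$ to the preimage of a disk $\{|w|<R\}$ and uniformizing gives a branched covering $B_X\colon D\to D$, and Lemma~\ref{lem:flat} gives a locally injective map $\varphi_X$ with boundary speed $|B_X'|$. The difficulty is that $\varphi_X(D)$ might overlap itself. This is why we went through polynomials: as $R$ grows, all zeros and critical points move toward the center of $D$, every factor in \eqref{eq:phi} approaches $1$, and $\varphi_X$ approaches a linear map.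

Let $r_0>0$ be the largest modulus of a zero or critical point of $f_P$ or $f_L$. For $0<\eta\le\frac1{40}$ put
\[
R_\eta=\max\Bigl\{4,\ \max_{|z|\le r_0/\eta}|f_P(z)|,\ \max_{|z|\le r_0/\eta}|f_L(z)|\Bigr\}\ \ge R_{1/40}.
\]
Throughout the rest of the paper $R>R_{1/40}$, and
\[
\beta_j=b_j/R,\qquad D^*=D\setminus\{\beta_1,\beta_2,\beta_3\},\qquad W=\{|w|<R/4\}\setminus\{\beta_1,\beta_2,\beta_3\}\supset\overline D\setminus\{\beta_1,\beta_2,\beta_3\}.
\]
Pushing points radially inward, we see that $Z$ and $Z_R=Z\cap\{|w|<R\}$ both deformation retract onto $Z\cap\{|w|\le R'\}$ for $4<R'<R$, and that $W$ and $D^*=\frac1RZ_R$ both deformation retract onto $\frac1R(Z\cap\{|w|\le R'\})$. In this way we identify $\pi_1(Z_R,0)$, $\pi_1(D^*,0)$ and $\pi_1(W,0)$ with $\Gamma$.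

\begin{proposition}\label{prop:blaschke}
For each $R>R_{1/40}$ there are Blaschke products $B_P,B_L$ of degree $7$ with the following properties.
\begin{itemize}
\item[(a)] $B_X$ has exactly six critical points in $D$, all simple, and the set of their values is $\{\beta_1,\beta_2,\beta_3\}$.
\item[(b)] $B_X$ is an unbranched $7$-sheeted covering over $W$, and there is a bijection $B_X^{-1}(0)\cong X$ under which $\gamma\in\Gamma$ has monodromy $\mu(\gamma)$.
\item[(c)] If $R>R_\eta$, the zeros of $B_X$ and its critical points in $D$ lie in $\{|z|\le\eta\}$.
\end{itemize}
\end{proposition}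

\begin{proof}
Let $E_X=\{z\in\mathbb C:|f_X(z)|<R\}$, a bounded open set. It contains all zeros of $f_X$, and all critical points because $R>4=\max|b_j|$. The covering $f_X^{-1}(Z_R)\to Z_R$ has the same transitive monodromy as $f_X^{-1}(Z)\to Z$, so $f_X^{-1}(Z_R)$ is connected; $E_X$ is obtained from it by adding finitely many of its limit points and is connected too. By the maximum principle, $|f_X|<R$ inside every Jordan curve contained in $E_X$, so $E_X$ is simply connected. Also $0\in E_X$, since $R>R_{1/40}$. Let $\omega_X\colon D\to E_X$ be the Riemann map with $\omega_X(0)=0$ and $\omega_X'(0)>0$, and put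
\[
B_X=\tfrac1R\,f_X\circ\omega_X .
\]
The map $f_X\colon E_X\to\{|w|<R\}$ is proper, so $B_X\colon D\to D$ is proper, and it has seven zeros. By (B1) it is a Blaschke product of degree $7$. Part (a) follows from Lemma~\ref{lem:poly}. By (B3) the critical values outside $\overline D$ are the points $1/\bar\beta_j$, of modulus $R/|b_j|\ge R/4$, so $W$ contains no critical value and $B_X$ is a covering over $W$. Over $D^*$ this covering is identified by $\omega_X$ and the scaling $w\mapsto Rw$ with $f_X^{-1}(Z_R)\to Z_R$, which gives (b). For (c), if $R>R_\eta$ then $\{|z|<r_0/\eta\}\subset E_X$, and the Schwarz lemma applied to $\omega_X^{-1}$ on this disk gives $|\omega_X^{-1}(z)|\le\eta|z|/r_0$. The zeros and critical points of $f_X$ have $|z|\le r_0$, so their preimages under $\omega_X$ have modulus at most $\eta$.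
\end{proof}

Let $\varphi_X$ be the map \eqref{eq:phi} for $B=B_X$, with constant $K=K_X$, zeros $a_1,\dots,a_7$ and critical points $c_1,\dots,c_6$, and let $\Omega_X=\varphi_X(D)$. Thus $\varphi_X'/K_X$ is a quotient with $2(6+7)=26$ factors of the form $1-\zeta z$, $|\zeta|\le\frac1{40}$, and
\begin{equation}\label{eq:speed}
|\varphi_X'|=|B_X'|\quad\text{on }S^1 .
\end{equation}

\begin{proposition}\label{prop:convex}
On $\overline D$ we have $|\arg\varphi_X'|<0.66$. The map $\varphi_X$ is injective near $\overline D$, and $\Omega_X$ is a bounded, simply connected, strictly convex domain with real-analytic boundary.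
\end{proposition}

\begin{proof}
Each factor has argument at most $\arcsin\frac1{40}\le\tan\arcsin\frac1{40}=1/\sqrt{1599}<0.0251$ in absolute value, and $26\cdot0.0251<0.66<\pi/2$. Lemmas~\ref{lem:NW} and~\ref{lem:reduction} give everything except convexity. Taking the logarithmic derivative of \eqref{eq:phi},
\[
\frac{z\varphi_X''}{\varphi_X'}=-2\sum_{k=1}^6\frac{\bar c_kz}{1-\bar c_kz}+2\sum_{j=1}^7\frac{\bar a_jz}{1-\bar a_jz},\qquad\text{so}\qquad\Bigl|\frac{z\varphi_X''}{\varphi_X'}\Bigr|\le26\cdot\frac{1/40}{1-1/40}=\frac23\quad\text{on }\overline D .
\]
The tangent to the boundary curve $\theta\mapsto\varphi_X(e^{i\theta})$ has direction angle $t(\theta)=\theta+\frac\pi2+\arg\varphi_X'(e^{i\theta})$, and $t'=1+\operatorname{Re}(z\varphi_X''/\varphi_X')\ge\frac13$. So the curvature $t'/|\varphi_X'|$ is positive. Since $\arg\varphi_X'$ is single-valued, $t$ increases by exactly $2\pi$, and each tangent direction occurs once. A nonzero linear function on $\mathbb R^2$ therefore has exactly two critical points on $\partial\Omega_X$, which must be its maximum and its minimum. Thus every tangent line meets $\partial\Omega_X$ in one point and has $\partial\Omega_X$, hence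 also the bounded open set $\Omega_X$, on one side. A segment between two points of $\Omega_X$ lies strictly on one side of every tangent line, so it contains no boundary point and stays in $\Omega_X$. This is strict convexity.
\end{proof}

\subsection*{The family}
Nothing forces the density on the base circle to be $1$. If $H$ is holomorphic and zero-free near $\overline D$, then $\varphi_X'\cdot(H\circ B_X)$ is zero-free on $\overline D$, and its modulus on $S^1$ is the pullback of the density $|H|$. We only need to keep the argument below $\pi/2$. Let $\mathcal H$ be the set of functions $H$ that are holomorphic near $\overline D$ and zero-free on $\overline D$, with $H(0)>0$ and $|\arg H|<0.9$ on $\overline D$, for the branch with $\arg H(0)=0$. It contains $e^Q$ for every polynomial $Q$ with $Q(0)\in\mathbb R$ and $|\operatorname{Im}Q|<0.9$ on $\overline D$. For $H\in\mathcal H$ define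
\[
\varphi_{X,H}(0)=0,\qquad\varphi_{X,H}'=\varphi_X'\cdot(H\circ B_X),\qquad\Omega_{X,H}=\varphi_{X,H}(D),
\]
so that $\Omega_{X,1}=\Omega_X$ and, by \eqref{eq:speed},
\begin{equation}\label{eq:speedH}
|\varphi_{X,H}'|=|B_X'|\cdot|H|\circ B_X\quad\text{on }S^1 .
\end{equation}

\begin{theorem}\label{thm:family}
For all sufficiently large $R$, independently of $H$, the following hold.
\begin{itemize}
\item[(1)] Each $\Omega_{X,H}$ is a bounded simply connected domain with real-analytic boundary, and $\Omega_{P,H}$ and $\Omega_{L,H}$ are Steklov isospectral for every $H\in\mathcal H$.
\item[(2)] The domains $\Omega_{X,H}$, for $X\in\{P,L\}$ and $H\in\mathcal H$, are pairwise non-congruent.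
\end{itemize}
So there is an infinite-dimensional family of pairwise distinct isospectral non-congruent pairs. Moreover:
\begin{itemize}
\item[(3)] As $R\to\infty$ and $H\to1$ uniformly on a fixed neighborhood of $\overline D$, the maps $\frac17\varphi_{P,H}$ and $\frac17\varphi_{L,H}$ converge to the identity in $C^\infty(\overline D)$. Thus every $C^\infty$-neighborhood of the unit disk contains, after scaling, such pairs.
\end{itemize}
\end{theorem}

Taking $H\equiv1$ in (3), the strictly convex pairs of Theorem~\ref{thm:main} can be chosen arbitrarily $C^\infty$-close to a disk. The family is also large up to similarity: $t\,\Omega_{X,H}=\Omega_{X,tH}$ and $tH\in\mathcal H$ for $t>0$, so by (2) two members are similar only if they have the same $X$ and proportional $H$.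

\section{Transplantation}\label{sec:transplant}

For a smooth $\rho>0$ on $S^1$ let $\rho_X=|B_X'|\cdot\rho\circ B_X$ be its pullback by $B_X$.

\begin{lemma}\label{lem:transplant}
For every smooth $\rho>0$ on $S^1$ and every $\sigma\in\mathbb R$ there are injective linear maps $V_{\rho_P}(\sigma)\to V_{\rho_L}(\sigma)$ and $V_{\rho_L}(\sigma)\to V_{\rho_P}(\sigma)$. Hence $\dim V_{\rho_P}(\sigma)=\dim V_{\rho_L}(\sigma)$.
\end{lemma}

\begin{proof}
\emph{Incidence on the fibers.} Let $w\in W$. A path in $W$ from $0$ to $w$ gives, by lifting, labelings of $B_P^{-1}(w)$ by $P$ and of $B_L^{-1}(w)$ by $L$. Call $x\in B_P^{-1}(w)$ and $y\in B_L^{-1}(w)$ \emph{incident} if their labels are. A second path is homotopic to a loop $\gamma$ at $0$ followed by the first path, so by Proposition~\ref{prop:blaschke}(b) both labelings change by the same element $\mu(\gamma)\in G$. As $G$ preserves incidence, the relation does not depend on the path. Over a disk $U\subset W$ we label the holomorphic branches of $B_P^{-1}$ as $x_p$ ($p\in P$) and those of $B_L^{-1}$ as $y_\ell$ ($\ell\in L$), using one path to the center of $U$ continued by radii. Then $x_p(w)$ and $y_\ell(w)$ are incident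 if and only if $p\in\ell$, for all $w\in U$.

\emph{The map.} Let $u\in V_{\rho_P}(\sigma)$. For $y\in\overline D$ with $B_L(y)\notin\{\beta_1,\beta_2,\beta_3\}$, let $(Tu)(y)$ be the sum of $u(x)$ over the three points $x$ incident to $y$; they lie in $\overline D$ by (B3). In terms of the branches over $U$,
\begin{equation}\label{eq:T}
Tu=\sum_{p\in\ell}u\circ h_p\quad\text{on }y_\ell(U)\cap\overline D,\qquad h_p=x_p\circ B_L .
\end{equation}
Each $h_p$ is a biholomorphic map $y_\ell(U)\to x_p(U)$ with $B_P\circ h_p=B_L$.

\emph{Interior.} By \eqref{eq:T}, $Tu$ is harmonic in $D$ outside the finite set $B_L^{-1}(\{\beta_j\})$, and $|Tu|\le3\max|u|$. A bounded harmonic function on a punctured disk extends harmonically over the puncture. So $Tu$ extends to a harmonic function on $D$.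

\emph{Boundary.} Let $y_0\in S^1$. Because $W$ contains $S^1$, we can center $U$ at $B_L(y_0)$, and $h_p$ is defined on a full neighborhood of $y_0$ in $\mathbb C$. By (B3) it maps points of $S^1$ to $S^1$ and points of $D$ to $D$. So $Tu$ is smooth up to $S^1$. For $y\in S^1$ near $y_0$ put $x=h_p(y)$ and $w=B_L(y)=B_P(x)$. Differentiating $B_P\circ h_p=B_L$ gives $|h_p'(y)|=|B_L'(y)|/|B_P'(x)|$, and by \eqref{eq:normal}
\[
\partial_r(u\circ h_p)(y)=\frac{|B_L'(y)|}{|B_P'(x)|}\cdot\sigma\,|B_P'(x)|\,\rho(w)\,u(x)=\sigma\,\rho_L(y)\,(u\circ h_p)(y).
\]
The factor $\sigma\rho_L(y)$ does not depend on $p$; this is where it matters that both densities come from the same density $\rho$ on the base. Summing over $p\in\ell$ gives $Tu\in V_{\rho_L}(\sigma)$.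

\emph{Injectivity.} For $w\in U\cap\overline D$, \eqref{eq:T} says that the vector $\bigl(Tu(y_\ell(w))\bigr)_{\ell\in L}$ is $A$ applied to the vector $\bigl(u(x_p(w))\bigr)_{p\in P}$. If $Tu=0$, Lemma~\ref{lem:fano}(d) shows that $u$ vanishes on every fiber over $\overline D\setminus\{\beta_j\}$, that is, outside a finite set. By continuity $u=0$.

For the map in the other direction, sum $v\in V_{\rho_L}(\sigma)$ over the three points $y$ incident to a given $x$. The four steps go through with $P$ and $L$ interchanged and with $A$ replaced by $A^T$, which is invertible because $A$ is.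
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}(1), for every $R>R_{1/40}$]
The function $H\circ B_X$ is holomorphic near $\overline D$ since $B_X(\overline D)\subset\overline D$. By Proposition~\ref{prop:convex}, $|\arg\varphi_{X,H}'|<0.66+0.9=1.56<\pi/2$ on $\overline D$; the bound $0.9$ in the definition of $\mathcal H$ is used only here. So $\varphi_{X,H}$ is injective near $\overline D$ by Lemma~\ref{lem:NW}, and Lemma~\ref{lem:reduction} applies. By \eqref{eq:speedH} the boundary density is $\rho_X$ with $\rho=|H|$, and Lemma~\ref{lem:transplant} shows that every $\sigma$ has the same multiplicity for $\Omega_{P,H}$ and $\Omega_{L,H}$.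
\end{proof}

\section{Non-congruence}\label{sec:rigid}

The domains remember the coverings only through the boundary densities, so we must show that a congruence of domains forces an isomorphism of coverings. We first record that such an isomorphism cannot relate $P$ to $L$.

\begin{lemma}\label{lem:noiso}
Let $X_1,X_2\in\{P,L\}$. If $\psi$ is a conformal automorphism of $D$ with $B_{X_2}\circ\psi=B_{X_1}$, then $X_1=X_2$.
\end{lemma}

\begin{proof}
The map $\psi$ is a homeomorphism $B_{X_1}^{-1}(D^*)\to B_{X_2}^{-1}(D^*)$ that commutes with the projections to $D^*$. It induces a bijection $X_1\to X_2$ of the fibers over $0$ that commutes with the monodromy, hence with $s_1,s_2,s_3$. If $X_1\ne X_2$, this bijection or its inverse contradicts Lemma~\ref{lem:fano}(c).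
\end{proof}

Now suppose that a rigid motion $\Theta$ maps $\Omega_{X_1,H_1}$ onto $\Omega_{X_2,H_2}$. Write $B_i=B_{X_i}$, $\varphi_i=\varphi_{X_i,H_i}$, and $\rho_i=|H_i|$ on $S^1$. The map $\psi=\varphi_2^{-1}\circ\Theta\circ\varphi_1$ is an automorphism of $D$, conformal or anticonformal according as $\Theta$ preserves or reverses orientation. So $\psi$ or $\kappa\circ\psi$ is a Blaschke product of degree $1$, and $\psi$ is a diffeomorphism of $\overline D$. Let $|d\psi|$ be the factor by which $\psi$ stretches lengths. To treat both cases together, put
\[
(F,\tilde\rho)=(B_2\circ\psi,\ \rho_2)\ \text{ if $\psi$ is conformal},\qquad(F,\tilde\rho)=(\kappa\circ B_2\circ\psi,\ \rho_2\circ\kappa)\ \text{ otherwise.}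
\]
In both cases $F\colon D\to D$ is holomorphic and proper with seven zeros, so it is a Blaschke product of degree $7$ by (B1); moreover $|F'|=|B_2'\circ\psi|\,|d\psi|$ and $\tilde\rho\circ F=\rho_2\circ B_2\circ\psi$ on $S^1$. Since $\Theta$ preserves lengths, $\varphi_2\circ\psi=\Theta\circ\varphi_1$ gives $|\varphi_2'\circ\psi|\,|d\psi|=|\varphi_1'|$ on $\overline D$. Inserting \eqref{eq:speedH} on both sides, we obtain
\begin{equation}\label{eq:match}
|F'|\cdot\tilde\rho\circ F=|B_1'|\cdot\rho_1\circ B_1\quad\text{on }S^1 .
\end{equation}

\subsection*{The case of constant density}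

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take any $R>R_{1/40}$. Proposition~\ref{prop:convex} gives the geometric properties of $\Omega_P$ and $\Omega_L$, and Theorem~\ref{thm:family}(1) with $H\equiv1$ gives isospectrality. Suppose that they are congruent, and apply the above with $X_1=P$, $X_2=L$, $H_1=H_2=1$. Then \eqref{eq:match} reads $|F'|=|B_P'|$ on $S^1$. By (B2) the circle maps $F$ and $B_P$ have the same angular speed, so $F=cB_P$ on $S^1$ with a constant $|c|=1$, and then on $D$ by the maximum principle. We compare critical values in $D$. Those of $cB_P$ are the $c\beta_j$. Those of $F$ are the $\beta_j$ in the conformal case and the $\bar\beta_j$ in the anticonformal case, because $\psi$ is a bijection and critical points are the points where a map fails to be locally injective. The moduli $0<|\beta_1|<|\beta_2|<|\beta_3|$ are distinct, so the values match index by index.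

In the anticonformal case $\bar\beta_j=c\beta_j$ for all $j$. The real value $\beta_1=1/R$ gives $c=1$ and the imaginary value $\beta_2=2i/R$ gives $c=-1$, a contradiction. (With all $b_j$ on one line through $0$ this step would give no contradiction.) In the conformal case $\beta_1=c\beta_1$, so $c=1$ and $B_L\circ\psi=B_P$, which contradicts Lemma~\ref{lem:noiso}.
\end{proof}

\subsection*{General densities}
For nonconstant $\rho_1$ and $\tilde\rho$, equation \eqref{eq:match} relates $F$ and $B_1$ on $S^1$ only through a diffeomorphism $\tau$ of the circle, which a priori has no reason to be a rotation or to extend holomorphically. The extension is obtained by averaging $F$ over the fibers of $B_1$.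

\begin{lemma}\label{lem:descent}
In the situation of \eqref{eq:match} there is a conformal automorphism $\tau$ of $D$ with $F=\tau\circ B_1$. If $\tau$ is the identity, then $\tilde\rho=\rho_1$.
\end{lemma}

\begin{proof}
By (B2), $F$ and $B_1$ are orientation-preserving $7$-fold coverings of $S^1$ with angular speeds $|F'|$ and $|B_1'|$. Integrating \eqref{eq:match} over $S^1$ and changing variables gives $7\int\tilde\rho\,d\theta=7\int\rho_1\,d\theta$. Let $\Lambda=\int_0^{2\pi}\rho_1(e^{is})\,ds$ and use normalized arc length for the two densities as coordinates:
\[
\chi_1(e^{it})=\exp\Bigl(\frac{2\pi i}\Lambda\int_0^t\rho_1(e^{is})\,ds\Bigr),\qquad\chi_2(e^{it})=\exp\Bigl(\frac{2\pi i}\Lambda\int_0^t\tilde\rho(e^{is})\,ds\Bigr).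
\]
These are orientation-preserving diffeomorphisms of $S^1$ with angular speeds $\frac{2\pi}\Lambda\rho_1$ and $\frac{2\pi}\Lambda\tilde\rho$. The angular speeds of $\chi_2\circ F$ and $\chi_1\circ B_1$ are $\frac{2\pi}\Lambda$ times the two sides of \eqref{eq:match}, so $\chi_2\circ F=c\,\chi_1\circ B_1$ with a constant $|c|=1$. Hence $F=\tau_0\circ B_1$ on $S^1$, where $\tau_0=\chi_2^{-1}\circ(c\chi_1)$ is an orientation-preserving diffeomorphism of $S^1$.

For $w\in\overline D\setminus\{\beta_j\}$ define
\[
\tau(w)=\frac17\sum_{B_1(x)=w}F(x).
\]
Over a small disk $U\subset W$ centered at such a point, $\tau$ is the average of $F$ composed with the seven holomorphic branches of $B_1^{-1}$, so $\tau$ is holomorphic near every point of $\overline D\setminus\{\beta_j\}$. As $|\tau|\le1$ there, the singularities $\beta_j$ are removable and $\tau$ is holomorphic near $\overline D$. For $w\in S^1$ the fiber lies in $S^1$ by (B3), and $F=\tau_0(w)$ at all seven points; so $\tau=\tau_0$ on $S^1$. Thus $\tau$ is nonconstant with $|\tau|\le1$, and maps $D$ into $D$ by the maximum principle. The curve $\tau_0$ winds once around each $\zeta\in D$, so by the argument principle $\tau$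 takes each value $\zeta\in D$ exactly once in $D$. Hence $\tau$ is an automorphism of $D$. The function $F-\tau\circ B_1$ is holomorphic near $\overline D$ and vanishes on $S^1$, so it vanishes on $D$. If $\tau$ is the identity, then $\chi_2=c\chi_1$, and comparing angular speeds gives $\tilde\rho=\rho_1$.
\end{proof}

The automorphism $\tau$, possibly followed by $\kappa$, will permute the branch values. Distinct moduli no longer suffice to exclude this, since $\tau$ need not fix $0$. The invariant to use is the hyperbolic distance $d(w,w')=2\operatorname{artanh}\bigl|\frac{w-w'}{1-\bar ww'}\bigr|$ of curvature $-1$, which is preserved by all conformal and anticonformal automorphisms of $D$ and whose geodesics through $0$ are the diameters.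

\begin{lemma}\label{lem:nosym}
There is $R_*\ge R_{1/40}$ such that for $R>R_*$ the only conformal or anticonformal automorphism of $D$ that maps $\{\beta_1,\beta_2,\beta_3\}$ to itself is the identity.
\end{lemma}

\begin{proof}
As $R\to\infty$,
\[
R\,d(\beta_i,\beta_j)=2R\operatorname{artanh}\frac{|b_i-b_j|}{R\,|1-\bar b_ib_j/R^2|}\ \longrightarrow\ 2|b_i-b_j| .
\]
The numbers $|b_1-b_2|=\sqrt5$, $|b_1-b_3|=3$, $|b_2-b_3|=\sqrt{20}$ are distinct, and the largest is less than the sum of the other two since $\sqrt{20}<5<3+\sqrt5$. So for large $R$ the three distances $d(\beta_i,\beta_j)$ are distinct and satisfy strict triangle inequalities. An automorphism that preserves the set preserves each pair $\{\beta_i,\beta_j\}$, because the distances are distinct, and therefore fixes each $\beta_j$. Conjugate by a conformal automorphism that moves $\beta_1$ to $0$. The map becomes $z\mapsto cz$ or $z\mapsto c\bar z$ with $|c|=1$, and fixes two nonzero points. These do not lie on a common diameter, since three points on a geodesic make one triangle inequality an equality. The fixed points of $z\mapsto c\bar z$ form a single diameter, so the map is $z\mapsto cz$, and $c=1$.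
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}(2)]
Let $R>R_*$, and let $\Theta$ map $\Omega_{X_1,H_1}$ onto $\Omega_{X_2,H_2}$. By Lemma~\ref{lem:descent},
\[
B_2\circ\psi=\tau'\circ B_1\ \text{ on }D,\qquad\tau'=\tau\ \text{ if $\psi$ is conformal},\quad\tau'=\kappa\circ\tau\ \text{ otherwise.}
\]
Consider the values taken at points of $D$ where this map fails to be locally injective. The left side shows that they form the set $\{\beta_j\}$, the right side that they form the set $\{\tau'(\beta_j)\}$. By Lemma~\ref{lem:nosym}, $\tau'$ is the identity. This excludes the anticonformal case, in which $\tau'$ reverses orientation. So $\psi$ is conformal, $\tau$ is the identity, $B_2\circ\psi=B_1$, and $\rho_2=\tilde\rho=\rho_1$. Lemma~\ref{lem:noiso} gives $X_1=X_2$. Since the $H_i$ are zero-free on $\overline D$, the function $\log|H_1/H_2|$ is harmonic near $\overline D$; it vanishes on $S^1$, hence on $D$. So $H_1/H_2$ is a constant of modulus $1$, and the normalization $H_i(0)>0$ makes it $1$. Thus $(X_1,H_1)=(X_2,H_2)$.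
\end{proof}

The functions $e^Q$ show that $\mathcal H$ is infinite-dimensional, so (1) and (2) give the family asserted in Theorem~\ref{thm:family}.

\section{Closeness to the disk}\label{sec:close}

\begin{proof}[Proof of Theorem~\ref{thm:family}(3)]
Let $0<\eta\le\frac1{40}$ and $R>R_\eta$, so that $|a_j|,|c_k|\le\eta$ by Proposition~\ref{prop:blaschke}(c). Letting $R\to\infty$ allows us to let $\eta\to0$.

On $\{|z|\le2\}$ each of the $26$ factors of $\varphi_X'/K_X$ differs from $1$ by at most $2\eta$. So $\varphi_X'/K_X\to1$ uniformly on this disk, and by the Cauchy estimates in $C^\infty(\overline D)$. To find $K_X$, note that $\log|\varphi_X'|$ is harmonic near $\overline D$ and $\varphi_X'(0)=K_X$. The mean value property and \eqref{eq:speed} give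
\[
\log K_X=\frac1{2\pi}\int_0^{2\pi}\log|B_X'(e^{i\theta})|\,d\theta .
\]
On $S^1$ each term of \eqref{eq:poisson} lies between $\frac{1-|a_j|}{1+|a_j|}$ and $\frac{1+|a_j|}{1-|a_j|}$, because $1-|a_j|\le|z-a_j|\le1+|a_j|$. Therefore
\[
7\,\frac{1-\eta}{1+\eta}\le K_X\le7\,\frac{1+\eta}{1-\eta},
\]
so $K_X\to7$ and $\frac17\varphi_X'\to1$ in $C^\infty(\overline D)$.

Let $H\to1$ uniformly on a fixed neighborhood of $\overline D$. By the Cauchy estimates $H\to1$ in $C^\infty(\overline D)$. On $\{|z|\le2\}$ each factor of $B_X$ has modulus at most $(2+\frac1{40})/(1-\frac2{40})<3$, so $|B_X|<3^7$ there, and each derivative of $B_X$ is bounded on $\overline D$ independently of $R$. Since $B_X(\overline D)\subset\overline D$, the chain rule gives $H\circ B_X\to1$ in $C^\infty(\overline D)$. Hence $\frac17\varphi_{X,H}'=\frac17\varphi_X'\cdot(H\circ B_X)\to1$ in $C^\infty(\overline D)$, and with $\varphi_{X,H}(0)=0$ this yields $\frac17\varphi_{X,H}\to z$. Scaling both domains by the same factor $\frac17$ multiplies both spectra by $7$ and preserves non-congruence, so $\frac17\Omega_{P,H}$ and $\frac17\Omega_{L,H}$ are the required pairs.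
\end{proof}

\begin{thebibliography}{9}

\bibitem{Forster}
Forster, \emph{Lectures on Riemann Surfaces}.

\bibitem{GPPS}
Girouard, Parnovski, Polterovich, Sher, 2014.

\bibitem{Question}
``We haven't done much so far: just replaced our Steklov problem by another (maybe, slightly easier) problem. Q: What can be said about quasi-eigenvalues $\tau_m$?'',
\texttt{https://archimede.mat.ulaval.ca/\allowbreak agirouard/\allowbreak GEMSTONE/\allowbreak MiniCourse2/\allowbreak Slides/\allowbreak Gemstone3a.pdf}

\bibitem{Weinstock}
Weinstock, 1954.

\end{thebibliography}
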